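# Upper semicontinuity from subharmonicity on complex lines

## Upper semicontinuity along lines and upper semicontinuity in space

Let $n\ge 2$ and let $\Omega$ be an open subset of $\mathbb C^n$. A function $u:\Omega\to\mathbb R\cup\{-\infty\}$ is called plurisubharmonic (psh) if

- (a) $u$ is upper semicontinuous (usc);
- (b) $u\not\equiv-\infty$ on any connected component of $\Omega$;
- (c) for every $z\in\Omega$ and $X\in\mathbb C^n$ the function $\zeta\mapsto u(z+\zeta X)$ is subharmonic or $\equiv-\infty$ near the origin.

Subharmonic functions of one complex variable are, as usual, usc and satisfy the sub-mean-value inequality. Open Problem 1 of the text at http://gamma.im.uj.edu.pl/%7Eblocki/publ/ln/scv-poznan.pdf asks: does (a) follow from the other conditions?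

The first guess is no. Condition (c) sees $u$ on one complex line at a time. If $u(p)<A$, then usc on the line through $p$ with direction $X$ gives a radius $\varepsilon(X)>0$ such that $u(p+\zeta X)\le A$ for $|\zeta|\le\varepsilon(X)$. Usc in $\mathbb C^n$ asks for a radius that serves all directions at once. Nothing obvious keeps $\varepsilon(X)$ from shrinking to $0$ as $X$ varies. We test this guess on three simple cases.

A parabola. On $\mathbb C^2$ let $u(z,w)=1$ if $w=z^2$ and $z\ne0$, and $u(z,w)=0$ otherwise. A complex line meets the parabola $w=z^2$ in at most two points, so on each line $u$ is the indicator function of a finite set, and this is usc. But $u(0,0)=0$ while $u(z,z^2)=1$ for $z\neq 0$, so $u$ is not usc at the origin. Usc on every line is therefore not enough, in accordance with the guess. However, this $u$ violates (c): on any line through $(a,a^2)$ with $a\ne0$, the value at that point is $1$ and the mean over a small circle around it is $0$. If the answer is yes, it is the sub-mean-value inequality that must do the work.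

Logarithmically homogeneous functions. Let $u$ satisfy (c) on $\mathbb C^2$ and suppose $u(\lambda x)=u(x)+\log|\lambda|$ for $\lambda\in\mathbb C\setminus\{0\}$ and $x\ne0$. Put $g(t)=u(1,t)$. By (c) in direction $(0,1)$, $g$ is usc on $\mathbb C$. For $z\ne0$ we have $u(z,w)=\log|z|+g(w/z)$, so $u$ is usc on $\{z\ne0\}$. Exchanging the two coordinates, $u$ is usc on $\{w\neq0\}$ as well, hence on $\mathbb C^2\setminus\{0\}$. A usc function with values in $[-\infty,\infty)$ attains its maximum on a compact set. If $M<\infty$ is the maximum of $u$ on the unit sphere, then $u(x)\le M+\log|x|\to-\infty$ as $x\to0$, so $u$ is usc at $0$ too. The guess fails for these functions. Here usc in the direction variable was available for free, and compactness of the set of directions did the rest.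

Two directions only. Suppose we require (c) only for $X$ in the two coordinate directions of $\mathbb C^2$, that is, $u$ is separately subharmonic. Then the guess is correct: the last section constructs such a function that is finite everywhere and unbounded near the origin.

So the number of directions matters. We shall prove that with all directions, indeed with any nonempty open set of directions, the guess is wrong: (c) alone implies usc, even without (b).

## Sets of directions, and what will be proved

**Conventions.** On a connected open set $\omega\subset\mathbb C$, we call $\varphi:\omega\to[-\infty,\infty)$ sh if it is usc and satisfies the sub-mean-value inequality locally. We allow $\varphi\equiv-\infty$ and say so when we exclude it. The letters $A$, $A_k$, $c_i$ always denote real numbers. We use these textbook facts.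

- (F1) If $\varphi$ is sh near each point of a connected open $\omega$, then it is sh on $\omega$; either $\varphi\equiv-\infty$ on $\omega$, or $\varphi$ is not $\equiv-\infty$ on any disc in $\omega$.
- (F2) Maximum principle: if $\varphi$ is sh near a closed disc and $\varphi\le A$ on the boundary circle, then $\varphi\le A$ on the disc.
- (F3) If $\varphi$ is sh near $\{|\zeta|\le r\}$, then $\varphi(0)\le\int_0^{2\pi}\varphi(re^{i\theta})\,\frac{d\theta}{2\pi}$.
- (F4) Riesz decomposition: if $\varphi$ is sh and $\not\equiv-\infty$ on a connected neighborhood of a closed disc with interior $D$, then there are a finite positive measure $\mu$ on $D$ and a harmonic function $h$ on $D$ such that $\varphi(y)=h(y)+\int_D\log|y-a|\,d\mu(a)$ for every $y\in D$.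

**Definition.** Let $\mathcal D\subset\mathbb C^n\setminus\{0\}$. A function $u:\Omega\to[-\infty,\infty)$ satisfies (c)$_{\mathcal D}$ if for every $z\in\Omega$ and $X\in\mathcal D$ the function $\zeta\mapsto u(z+\zeta X)$ is subharmonic or $\equiv-\infty$ near $0$.

Replacing $X$ by $\lambda X$ with $\lambda\ne0$ only rescales $\zeta$. So (c)$_{\mathcal D}$ is the same as (c)$_{\mathbb C^*\mathcal D}$, where $\mathbb C^*\mathcal D=\{\lambda X:\lambda\ne0,\ X\in\mathcal D\}$, and this set is open if $\mathcal D$ is. Condition (c) is (c)$_{\mathcal D}$ with $\mathcal D=\mathbb C^n\setminus\{0\}$, since the direction $X=0$ gives a constant function.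

For example, let $u(z,w)=|z|^2-|w|^2$ on $\mathbb C^2$. For $X=(X_1,X_2)$ we have $\partial_\zeta\partial_{\bar\zeta}u(\,\cdot+\zeta X)=|X_1|^2-|X_2|^2$. So $u$ satisfies (c)$_{\mathcal D}$ for the open set $\mathcal D=\{|X_1|>|X_2|\}$, which equals $\mathbb C^*\mathcal D$. This $u$ is continuous but not psh. Thus (c)$_{\mathcal D}$ for an open $\mathcal D$ may imply usc without implying psh.

**Theorem 1.** Let $n\ge1$, let $\Omega\subset\mathbb C^n$ be open, and let $\mathcal D\subset\mathbb C^n\setminus\{0\}$ be nonempty and open with $\mathbb C^*\mathcal D=\mathcal D$. Let $\mathcal F$ be a family of functions on $\Omega$ satisfying (c)$_{\mathcal D}$, let $p\in\Omega$ and $A\in\mathbb R$. Suppose that for every $X\in\mathcal D$ there is $\varepsilon>0$ with $u(p+\zeta X)\le A$ for all $|\zeta|\le\varepsilon$ and all $u\in\mathcal F$. Then there is a neighborhood $N$ of $p$ with $u\le A$ on $N$ for all $u\in\mathcal F$.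

**Corollary.** If $u$ satisfies (c), or only (c)$_{\mathcal D}$ for some nonempty open set $\mathcal D$ of directions, then $u$ is usc. In particular, (b) and (c) imply psh.

**Proof of the Corollary from Theorem 1.** Replace $\mathcal D$ by $\mathbb C^*\mathcal D$. Let $p\in\Omega$ and let $A>u(p)$ be real. For $X\in\mathcal D$ the function $\zeta\mapsto u(p+\zeta X)$ is usc near $0$ and has the value $u(p)<A$ at $0$. Hence it is $\le A$ for $|\zeta|\le\varepsilon(X)$, for some $\varepsilon(X)>0$. Theorem 1 with $\mathcal F=\{u\}$ gives $\limsup_{z\to p}u(z)\le A$. Let $A\downarrow u(p)$. $\square$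

**Theorem 2.** Let $n\ge2$ and $\mathcal D\subset\mathbb C^n\setminus\{0\}$.

1. Uniform boundedness. Let $\mathcal D$ be nonempty and open, let $\mathcal F$ be a family of functions satisfying (c)$_{\mathcal D}$ on $\Omega$, and suppose that for every $p\in\Omega$ and $X\in\mathcal D$ there are $\varepsilon>0$ and $C<\infty$ with $u(p+\zeta X)\le C$ for $|\zeta|\le\varepsilon$, $u\in\mathcal F$. Then $\mathcal F$ is locally uniformly bounded above on $\Omega$.
2. Classification for $\mathcal D$ with nonempty interior. For such $\mathcal D$, (c)$_{\mathcal D}$ always implies usc. Moreover, "(b) and (c)$_{\mathcal D}$ imply psh" holds for all open $\Omega\subset\mathbb C^n$ if and only if $\mathbb C^*\mathcal D$ is dense in $\mathbb C^n$.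
3. Some largeness of $\mathcal D$ is needed. If $\mathcal D$ is contained in the union of two complex hyperplanes through $0$, there is $u:\mathbb C^n\to[0,\infty)$ satisfying (c)$_{\mathcal D}$ that is unbounded near $0$, hence not usc.

Sets $\mathcal D$ that have empty interior and are not contained in two hyperplanes are not settled by these results.

## A Baire argument that needs closed sets and does not have them

Take $n=2$, $p=0$, and let $u$ satisfy (c) with $u(0)<A$. Let the closed bidisc of radius $\rho$ lie in $\Omega$. Parametrize lines through $0$ by their slope $t\in\Delta=\{|t|<1\}$ and sort them by the size of the disc on which $u\le A$: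
$$E_k=\{t\in\Delta:\ u(\zeta,t\zeta)\le A\ \text{ for all }|\zeta|\le\rho/k\}.$$
Usc on each line gives $\bigcup_kE_k=\Delta$. If the $E_k$ were closed, Baire's theorem would say that some $E_k$ has interior points, and we would have a uniform radius on an open set of lines.

Here the approach stops. For fixed $\zeta$ the function $\varphi(t)=u(\zeta,t\zeta)$ is sh on $\Delta$, in particular usc. Usc makes $\{\varphi\ge c\}$ closed and $\{\varphi<c\}$ open. But $E_k$ is an intersection of sets $\{\varphi\le A\}$, so for $E_k$ to be closed we would want $\{\varphi>A\}$ to be open, and usc points the wrong way. The following two examples show that the difficulty is real.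

First, sets $\{\varphi>c\}$ of sh functions can have empty interior without being empty. Let $q_1,q_2,\dots$ be distinct and dense in $\Delta$ and put
$$\varphi(t)=\sum_{j\ge1}2^{-j}\log\frac{|t-q_j|}{2}.\qquad(1)$$
All terms are $\le0$ on $\Delta$, so the partial sums are sh and decrease to $\varphi$, and the limit is sh. The integrals of $\bigl|\log(|t-q_j|/2)\bigr|$ over $\Delta$ are bounded uniformly in $j$, so $\varphi$ is integrable and $\not\equiv-\infty$. Since $\varphi(q_j)=-\infty$ for all $j$, no set $\{\varphi>c\}$ has interior points. If $\varphi(t_1)>c$ for some $t_1$, then $\{\varphi\le c\}$ is dense and not all of $\Delta$, hence not closed.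

Second, for functions that are merely usc the desired conclusion is false. With the same $q_m$, let $\varphi_1(q_m)=1/m$ and $\varphi_1=0$ elsewhere. This is usc, because $\{\varphi_1\ge c\}$ is finite for $c>0$. Let $\varphi_{k+1}(t)=|t-q_k|$ for $k\ge1$. The sets $\{\varphi_1\le0\}=\Delta\setminus\{q_1,q_2,\dots\}$ and $\{\varphi_{k+1}\le0\}=\{q_k\}$ cover $\Delta$, and none has interior points. Only $\varphi_1$ violates the sub-mean-value inequality.

Let us see what the proof of Baire's theorem really consumes. One builds a decreasing sequence of nonempty sets $V_j$, with $V_j$ away from $E_1,\dots,E_j$, and ends with a point in the intersection of suitable closed sets. Two properties are needed: $V_j$ must not be contained in $E_{j+1}$, and the $V_j$ must have compact envelopes that still avoid $E_1,\dots,E_j$. For the envelopes, usc points the right way: put strict inequalities $\varphi_i>c_i>A_i$ into $V_j$, and use the closed sets $\{\varphi_i\ge c_i\}$. For the first property, $V_j$ does not have to be open. By the maximum principle, if a circle lies in $E_{j+1}$, then so does the disc it bounds. So it suffices that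 $V_j$ contain a circle, and this is what the first lemma provides.

## Circles in upper level sets

**Lemma 1.** Let $\varphi_1,\dots,\varphi_j$ be subharmonic, $\not\equiv-\infty$, in a connected neighborhood of $x\in\mathbb C$, with $\varphi_i(x)>c_i$. Then there are arbitrarily small $r>0$ such that $\varphi_i>c_i$ on $\{|y-x|=r\}$ for all $i\le j$.

For the function (1) this says that around every point of $\{\varphi>c\}$ there are small circles that avoid the dense set $\{q_j\}$ and stay in $\{\varphi>c\}$. The mechanism is visible for $\varphi(y)=\log|y-a|$ with $a\ne0$ and $x=0$. For $|y|=r$ we have $\varphi(y)-\varphi(0)\ge\log\bigl|1-r/|a|\bigr|$, and this is very negative only when $r/|a|$ is close to $1$. The bad radii form an interval around $|a|$ whose size, measured by $dr/r$, does not depend on $a$. The proof averages over all $a$ with the Riesz measure and compares with $\int_0dr/r=\infty$.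

**Proof of Lemma 1.**

**Step 1: reduce to a bound on logarithmic potentials.** Let $x=0$. Choose $\varepsilon>0$ with $\varphi_i(0)-2\varepsilon>c_i$ for all $i$. By (F4), on a small disc $D=\{|y|<\rho\}$ we have $\varphi_i=h_i+p_i$, with $h_i$ harmonic and
$$p_i(y)=\int_D\log|y-a|\,d\mu_i(a),$$
where $\mu_i$ is a finite positive measure on $D$. Since $\varphi_i(0)>c_i>-\infty$, the number $p_i(0)=\int\log|a|\,d\mu_i(a)$ is finite. Hence $\mu_i(\{0\})=0$. Moreover $\log|a|$ is bounded above on $D$ and $\mu_i$ is finite, so $\log|a|\in L^1(\mu_i)$. Therefore we may subtract under the integral sign, and for $|y|=r<\rho$ the inequality $|y-a|\ge\bigl|r-|a|\bigr|$ gives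
$$p_i(y)-p_i(0)=\int\log\frac{|y-a|}{|a|}\,d\mu_i(a)\ \ge\ -\Lambda_i(r),\qquad \Lambda_i(r):=\int\log^-\Bigl|1-\frac r{|a|}\Bigr|\,d\mu_i(a)\in[0,\infty],\qquad(2)$$
where $\log^-s=\max(0,-\log s)$. The bound $\Lambda_i(r)$ does not depend on the position of $y$ on the circle, so it controls the whole circle.

**Step 2: show that $\Lambda_i$ is integrable against $dr/r$.** By Tonelli and the substitution $s=r/|a|$, which leaves $dr/r=ds/s$ unchanged,
$$\int_0^\infty\Lambda_i(r)\,\frac{dr}r=\int\int_0^\infty\log^-\Bigl|1-\frac r{|a|}\Bigr|\frac{dr}r\,d\mu_i(a)=\mu_i(D)\int_0^2\log^-|1-s|\,\frac{ds}s.$$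
The upper limit is $2$ because $|1-s|\ge1$ for $s\ge2$. The last integral is finite. On $(0,\frac12]$ we have $0\le-\log(1-s)\le s/(1-s)\le2s$, so the integrand is at most $2$. On $[\frac12,\frac32]$ we have $1/s\le2$, and $-\log|1-s|$ is integrable across its logarithmic singularity at $s=1$. On $[\frac32,2]$ the integrand is bounded.

**Step 3: choose the radius.** Suppose $\sum_i\Lambda_i(r)\ge\varepsilon$ for all $r$ in some interval $(0,\delta)$. Then $\int_0^\delta\sum_i\Lambda_i(r)\,dr/r\ge\varepsilon\int_0^\delta dr/r=\infty$, against Step 2. So there are arbitrarily small $r$ with $\sum_i\Lambda_i(r)<\varepsilon$. Take such an $r<\rho$, also so small that $|h_i(y)-h_i(0)|<\varepsilon$ for $|y|=r$ and all $i$. With (2), on $|y|=r$,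
$$\varphi_i(y)=\varphi_i(0)+\bigl(h_i(y)-h_i(0)\bigr)+\bigl(p_i(y)-p_i(0)\bigr)\ge\varphi_i(0)-2\varepsilon>c_i\qquad\text{for all }i.\qquad\square$$

## The Baire property for sublevel sets of subharmonic families

**Lemma 2.** Let $\Delta\subset\mathbb C$ be an open disc. For $k\ge1$ let $\mathcal F_k$ be a family of functions on $\Delta$, each subharmonic or $\equiv-\infty$, let $A_k\in\mathbb R$, and put
$$E_k=\{t\in\Delta:\ \varphi(t)\le A_k\ \ \text{for all }\varphi\in\mathcal F_k\}.$$
If $\bigcup_kE_k=\Delta$, then some $E_k$ has nonempty interior.

**Proof of Lemma 2.** Suppose that no $E_k$ has interior points. Let $B\subset\Delta$ be a closed disc of positive radius.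

**Step 1: build nested nonempty sets that avoid $E_1,E_2,\dots$ one after another.** We construct inductively $\varphi_i\in\mathcal F_i$ and $c_i>A_i$ such that for every $j\ge0$
$$V_j=\{t\in\operatorname{int}B:\ \varphi_i(t)>c_i,\ i=1,\dots,j\}\ne\emptyset.$$
For $j=0$ this is $V_0=\operatorname{int}B\ne\emptyset$. Let $V_j\ne\emptyset$ be constructed and pick $x\in V_j$. The functions $\varphi_1,\dots,\varphi_j$ are not $\equiv-\infty$, since $\varphi_i(x)>c_i$. By Lemma 1 (trivially if $j=0$) there is $r>0$ with
$$\{|t-x|\le r\}\subset\operatorname{int}B\qquad\text{and}\qquad\{|t-x|=r\}\subset V_j.$$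
We claim that $V_j\not\subset E_{j+1}$. Otherwise every $\varphi\in\mathcal F_{j+1}$ would be $\le A_{j+1}$ on the circle $\{|t-x|=r\}$. By (F2) it would be $\le A_{j+1}$ on $\{|t-x|<r\}$, and this disc would lie in $E_{j+1}$, which has no interior points. So there is $x_{j+1}\in V_j\setminus E_{j+1}$, and by the definition of $E_{j+1}$ there is $\varphi_{j+1}\in\mathcal F_{j+1}$ with $\varphi_{j+1}(x_{j+1})>A_{j+1}$. Choose $c_{j+1}$ with $A_{j+1}<c_{j+1}<\varphi_{j+1}(x_{j+1})$. Then $x_{j+1}\in V_{j+1}$, so $V_{j+1}\ne\emptyset$.

**Step 2: pass to compact envelopes and find an uncovered point.** Put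
$$K_j=\{t\in B:\ \varphi_i(t)\ge c_i,\ i\le j\}.$$
Since the $\varphi_i$ are usc, $K_j$ is closed in the compact set $B$, hence compact. The $K_j$ decrease, and they are nonempty because $K_j\supset V_j$. So there is $t^*\in\bigcap_jK_j$. For every $i$ we have $\varphi_i(t^*)\ge c_i>A_i$ and $\varphi_i\in\mathcal F_i$, so $t^*\notin E_i$. This contradicts $\bigcup_iE_i=\Delta$. $\square$

## From an open cone of lines to a full neighborhood

For $n=2$, Lemma 2 gives $k$, $t_0$ and $\delta$ with $u(\zeta,t\zeta)\le A$ for $|t-t_0|<\delta$ and $|\zeta|\le\rho/k$. This controls $u$ only on a cone with vertex $p$, and the lines outside the cone still carry no uniform radius. We cannot cover all directions by such cones, since Lemma 2 does not tell us where $t_0$ lies. Instead, translate the central line of the cone slightly, by $\eta$ in the second coordinate. The translated line misses $p$, but the point of it with $|\zeta|=r$ has slope $t_0+\eta/\zeta$ as seen from $p$. This lies in the cone as soon as $|\eta|<\delta r$. So the whole boundary circle of a disc in the parallel line lies in the cone, and the maximum principle gives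 the disc. These discs fill a neighborhood of $p$.

For $n\ge3$ the lines through $p$ form a family with $n-1$ parameters, while Lemma 2 has one parameter $t$. So we let $t$ parametrize hyperplanes and control $u$ on each hyperplane by induction.

**Proof of Theorem 1.** We use induction on $n$. The statement is invariant under linear isomorphisms, so it makes sense in every finite-dimensional complex vector space. For $n=1$ we have $\mathcal D=\mathbb C\setminus\{0\}$, and for one $X\in\mathcal D$ the set $\{p+\zeta X:|\zeta|\le\varepsilon\}$ is already a neighborhood of $p$. Let $n\ge2$ and assume the theorem in dimension $n-1$.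

**Step 1: choose coordinates so that all the lines we need have directions in $\mathcal D$.** Pick $e_{n-1}\in\mathcal D$ and $Y\in\mathcal D$ linearly independent of it, which is possible because $\mathcal D$ is open and nonempty. Since $\mathcal D$ is open and $\mathbb C^*$-invariant, for small $s>0$ the vector $e_n:=sY$ satisfies
$$e_n\in\mathcal D,\qquad e_{n-1}+te_n\in\mathcal D\quad\text{for all }|t|<1.\qquad(3)$$
Complete to a basis $e_1,\dots,e_n$ and use the coordinates $x$ of $p+\sum x_ie_i$, so that $p=0$. Write $x=(z'',x_{n-1},x_n)$ with $z''\in\mathbb C^{n-2}$ (absent if $n=2$), and let $|z''|$ be the max-norm. Choose $\rho>0$ with $\{|x_i|\le\rho\text{ for all }i\}\subset\Omega$. Let $\Delta=\{|t|<1\}$.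

**Step 2: obtain the bound on an open set of hyperplanes.** For $t\in\Delta$ let
$$H_t=\operatorname{span}(e_1,\dots,e_{n-2},e_{n-1}+te_n)=\{(z'',\zeta,t\zeta)\},$$
a space of dimension $n-1$. The set $\mathcal D\cap H_t$ is open in $H_t$, $\mathbb C^*$-invariant, and nonempty by (3). The restrictions of $u\in\mathcal F$ to $\Omega\cap H_t$ satisfy (c)$_{\mathcal D\cap H_t}$, and they satisfy the hypothesis of the theorem at $p=0$ with the same $A$. By induction there is a neighborhood of $0$ in $H_t$ on which all $u\in\mathcal F$ are $\le A$. Its size may depend on $t$, and so we put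
$$E_k=\{t\in\Delta:\ u(z'',\zeta,t\zeta)\le A\ \text{ for all }u\in\mathcal F,\ |z''|\le\rho/k,\ |\zeta|\le\rho/k\}.$$
Then $\bigcup_kE_k=\Delta$.

To apply Lemma 2, fix $u\in\mathcal F$ and $z'',\zeta$ with $|z''|,|\zeta|\le\rho/k$, and consider $t\mapsto u(z'',\zeta,t\zeta)$ on $\Delta$. The points $(z'',\zeta,t\zeta)$ lie in $\Omega$ since $|t\zeta|\le\rho$. If $\zeta=0$, the function is constant. If $\zeta\ne0$, it is the restriction of $u$ to a line with direction $\zeta e_n\in\mathcal D$, so by (c)$_{\mathcal D}$ it is subharmonic or $\equiv-\infty$ near each $t\in\Delta$, and by (F1) it is subharmonic or $\equiv-\infty$ on $\Delta$. Let $\mathcal F_k$ be the family of all these functions. Lemma 2 with $A_k=A$ gives $k$, $t_0\in\Delta$ and $\delta>0$ with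
$$\{|t-t_0|<\delta\}\subset E_k,\qquad|t_0|+\delta\le1.\qquad(4)$$

**Step 3: fill a neighborhood by discs in parallel lines.** Put $r=\rho/k$. We claim that $u\le A$ for all $u\in\mathcal F$ on
$$N=\{(z'',\zeta,t_0\zeta+\eta):\ |z''|\le r,\ |\zeta|\le r,\ |\eta|<\delta r\}.$$
First, $|t_0\zeta+\eta|<(|t_0|+\delta)r\le\rho$ on $N$, so $N\subset\Omega$. Fix $u\in\mathcal F$, $z''$ and $\eta$ with $|z''|\le r$, $|\eta|<\delta r$, and put
$$h(\zeta)=u(z'',\zeta,t_0\zeta+\eta).$$
The compact disc $\{(z'',\zeta,t_0\zeta+\eta):|\zeta|\le r\}$ lies in the open set $\Omega$, so $h$ is defined on a slightly larger disc. It is the restriction of $u$ to a line with direction $e_{n-1}+t_0e_n$, which is in $\mathcal D$ by (3). By (c)$_{\mathcal D}$ and (F1), $h$ is subharmonic or $\equiv-\infty$ there.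

If $|\zeta|=r$, put $t=t_0+\eta/\zeta$. Then $|t-t_0|=|\eta|/r<\delta$, so $t\in E_k$ by (4). Since $t\zeta=t_0\zeta+\eta$ and $|z''|,|\zeta|\le r=\rho/k$, the definition of $E_k$ gives
$$h(\zeta)=u(z'',\zeta,t\zeta)\le A.$$
By (F2), $h\le A$ on $|\zeta|\le r$. This proves the claim.

The map $(z'',\zeta,\eta)\mapsto(z'',\zeta,t_0\zeta+\eta)$ is a linear isomorphism, so $N$ is a neighborhood of $0=p$. $\square$

This proves Theorem 1 and with it the Corollary: upper semicontinuity follows from (c), and hence from (b) and (c).

## Uniform bounds and dense sets of directions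

**Proof of Theorem 2, part 1.** Replace $\mathcal D$ by $\mathbb C^*\mathcal D$; the hypothesis for $\lambda X$ follows from that for $X$ with $\varepsilon/|\lambda|$ and the same $C$. Fix $p$. We prove by induction on the dimension, starting with dimension $1$, that $\mathcal F$ is uniformly bounded above near $p$, using the bounds on lines at the point $p$ only. In contrast to Theorem 1, the constant may now depend on the direction. Lemma 2 was stated with variable $A_k$ to allow for this.

In dimension $1$ a single $X$ gives a bound on a disc around $p$. Let the dimension be $n\ge2$, assume the claim in dimension $n-1$, and take coordinates, $\rho$, $\Delta$ and $H_t$ as in Steps 1 and 2 of the previous section. For every $t\in\Delta$ the set $\mathcal D\cap H_t$ is nonempty, open in $H_t$ and $\mathbb C^*$-invariant, and the restrictions to $\Omega\cap H_t$ satisfy (c)$_{\mathcal D\cap H_t}$ and the line bounds at $0$. By induction there are a constant $C_t$ and a neighborhood of $0$ in $H_t$ on which all $u\in\mathcal F$ are $\le C_t$. Put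
$$E_k=\{t\in\Delta:\ u(z'',\zeta,t\zeta)\le k\ \text{ for all }u\in\mathcal F,\ |z''|,|\zeta|\le\rho/k\}.$$
For fixed $t$, all $k\ge C_t$ that are so large that $\{(z'',\zeta,t\zeta):|z''|,|\zeta|\le\rho/k\}$ lies in that neighborhood satisfy $t\in E_k$. So $\bigcup_kE_k=\Delta$. The functions $t\mapsto u(z'',\zeta,t\zeta)$ are subharmonic or $\equiv-\infty$ on $\Delta$, as in Step 2. Lemma 2 with $A_k=k$ gives $k$, $t_0$, $\delta$ with $\{|t-t_0|<\delta\}\subset E_k$ and $|t_0|+\delta\le1$.

Put $r=\rho/k$, and let $|z''|\le r$, $|\eta|<\delta r$, $u\in\mathcal F$. As in Step 3, $h(\zeta)=u(z'',\zeta,t_0\zeta+\eta)$ is subharmonic or $\equiv-\infty$ near $\{|\zeta|\le r\}$. For $|\zeta|=r$ the slope $t=t_0+\eta/\zeta$ lies in $E_k$, so $h(\zeta)\le k$, and by (F2) $h\le k$ on $|\zeta|\le r$. Hence $u\le k$ on the neighborhood $\{(z'',\zeta,t_0\zeta+\eta):|z''|,|\zeta|\le r,\ |\eta|<\delta r\}$ of $p$, for all $u\in\mathcal F$. $\square$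

**Proof of Theorem 2, part 2.** The interior of $\mathcal D$ is a nonempty open set of directions, so (c)$_{\mathcal D}$ implies usc by the Corollary. It remains to prove the two directions of the equivalence.

**Step 1: density suffices.** The purpose is to carry the sub-mean-value inequality from directions in $\mathbb C^*\mathcal D$ to their limits; usc, which we now have, makes this possible. We may assume $\mathcal D=\mathbb C^*\mathcal D$. Let $\mathcal D$ be dense with nonempty interior and let $u$ satisfy (b) and (c)$_{\mathcal D}$. Then $u$ is usc. Let $z\in\Omega$, $X\in\mathbb C^n$, and let $r>0$ be such that $\{z+\zeta X:|\zeta|\le r\}\subset\Omega$. Choose $X_j\in\mathcal D$ with $X_j\to X$. The disc $\{z+\zeta X:|\zeta|\le r\}$ is compact, so a closed neighborhood of it, consisting of all points at distance at most some $\tau>0$, is a compact subset of $\Omega$. For large $j$ we have $r|X_j-X|\le\tau$, so the discs $\{z+\zeta X_j:|\zeta|\le r\}$ lie in this compact set, on which the usc function $u$ is bounded above. By (c)$_{\mathcal D}$, (F1) and (F3), then the reverse Fatou lemma (the integrands have a common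 upper bound), then usc of $u$,
$$u(z)\le\limsup_j\int_0^{2\pi}u(z+re^{i\theta}X_j)\frac{d\theta}{2\pi}\le\int_0^{2\pi}\limsup_ju(z+re^{i\theta}X_j)\frac{d\theta}{2\pi}\le\int_0^{2\pi}u(z+re^{i\theta}X)\frac{d\theta}{2\pi}.$$
So $u$ is usc and satisfies the sub-mean-value inequality on all complex lines, which is (c). Together with (a) and (b), $u$ is psh.

**Step 2: density is necessary.** We construct a quadratic function on $\Omega=\mathbb C^n$ that is subharmonic in all directions of $\mathcal D$ and superharmonic in a missing direction, as in the example $|z|^2-|w|^2$. Suppose $\mathbb C^*\mathcal D$ is not dense. Its closure contains $0$ and is invariant under multiplication by $\mathbb C^*$, so it omits a nonzero vector, which may be normalized to $X_0$ with $|X_0|=1$. We claim that there is $c>0$ with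
$$|X|^2-|\langle X,X_0\rangle|^2\ge c|X|^2\qquad\text{for all }X\in\mathcal D.\qquad(5)$$
Otherwise, by homogeneity, there would be unit vectors $X_j\in\mathbb C^*\mathcal D$ with $|\langle X_j,X_0\rangle|\to1$. A subsequence converges to a unit vector $X'$ with $|\langle X',X_0\rangle|=1$, so $X'=e^{i\alpha}X_0$ for some real $\alpha$. Then the vectors $e^{-i\alpha}X_j\in\mathbb C^*\mathcal D$ converge to $X_0$ along this subsequence, a contradiction. Put
$$u(z)=\tfrac1c\bigl(|z|^2-|\langle z,X_0\rangle|^2\bigr)-|\langle z,X_0\rangle|^2.$$
For $X\in\mathcal D$, by (5),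
$$\partial_\zeta\partial_{\bar\zeta}u(z+\zeta X)=\tfrac1c\bigl(|X|^2-|\langle X,X_0\rangle|^2\bigr)-|\langle X,X_0\rangle|^2\ge|X|^2-|\langle X,X_0\rangle|^2\ge0.$$
So the smooth finite function $u$ satisfies (b) and (c)$_{\mathcal D}$. In the direction $X_0$ the same derivative equals $-1$, so $u$ is not psh. $\square$

## Directions in two hyperplanes: an unbounded example

We now prove part 3 of Theorem 2. The construction is Wiegerinck's example of a separately subharmonic function, adapted. The plan is to make $u$ an infinite sum of products $v_k(\ell_1)v_k(\ell_2)$, where on every line with $\ell_1$ or $\ell_2$ constant only finitely many terms survive, while at points close to $0$ at which $\ell_1$ and $\ell_2$ are both equal to a suitable $a_k$ the $k$-th term is large.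

**Proof of Theorem 2, part 3.**

**Step 1: one-variable functions that vanish eventually at each point but have high peaks tending to $0$.** For $k\ge2$ let
$$K_k=\{|z|\le k,\ \operatorname{Im}z\le0\}\cup\{|z|\le k,\ \operatorname{Im}z\ge1/k\},\qquad a_k=\frac i{2k}\notin K_k.$$
The complement of the compact set $K_k\cup\{a_k\}$ is the union of $\{|z|>k\}$ and the punctured strip $\{0<\operatorname{Im}z<1/k\}\setminus\{a_k\}$. Both are connected and they meet, so the complement is connected. The function that equals $0$ near $K_k$ and $e^k+1$ near $a_k$ is holomorphic near $K_k\cup\{a_k\}$. By Runge's theorem a polynomial $p_k$ approximates it on $K_k\cup\{a_k\}$ with error less than $1$, so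
$$|p_k|<1\ \text{ on }K_k,\qquad|p_k(a_k)|\ge e^k.$$
Put $v_k=\log^+|p_k|=\max(0,\log|p_k|)$. This function is continuous, subharmonic, $\ge0$, zero on $K_k$, and $v_k(a_k)\ge k$. Every $z\in\mathbb C$ lies in $K_k$ for all large $k$: if $\operatorname{Im}z\le0$, for $k\ge|z|$; if $\operatorname{Im}z>0$, for $k\ge\max(|z|,1/\operatorname{Im}z)$. So there is $k_0(z)$ with $v_k(z)=0$ for all $k\ge k_0(z)$.

**Step 2: form the sum and check (c)$_{\mathcal D}$.** Let $\mathcal D\subset\ker\ell_1\cup\ker\ell_2$ with linear forms $\ell_1,\ell_2\neq0$. We may take them linearly independent: if the two hyperplanes coincide, replace one of them by a different hyperplane, which exists as $n\ge2$, and the union becomes larger. Put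
$$u(x)=\sum_{k\ge2}v_k(\ell_1(x))\,v_k(\ell_2(x)).$$
For each $x$ this is a finite sum, since $v_k(\ell_1(x))=0$ for $k\ge k_0(\ell_1(x))$. So $0\le u<\infty$. On a line with direction $X\in\ker\ell_1$, $\ell_1$ is equal to a constant $c$, so on this line
$$u=\sum_{2\le k<k_0(c)}v_k(c)\,v_k(\ell_2).$$
Along the line $\ell_2$ is an affine function of $\zeta$, so each $v_k(\ell_2)$ is subharmonic in $\zeta$, and $u$ is a finite sum of nonnegative multiples of subharmonic functions, hence subharmonic. The same holds for directions in $\ker\ell_2$, with the roles exchanged. So $u$ satisfies (c)$_{\mathcal D}$.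

**Step 3: see that $u$ is unbounded near $0$.** Since $\ell_1,\ell_2$ are linearly independent, there is $b\in\mathbb C^n$ with $\ell_1(b)=\ell_2(b)=1$. Put $x_k=a_kb$. Then $x_k\to0$, $\ell_1(x_k)=\ell_2(x_k)=a_k$, and all terms of the sum are nonnegative, so
$$u(x_k)\ge v_k(a_k)^2\ge k^2\to\infty.$$
On the other hand $u(0)=0$, because $0\in K_k$ for all $k$. Hence $u$ is unbounded near $0$ and not usc at $0$. $\square$

This is consistent with Theorem 1. The points $x_k$ lie on the line through $0$ with direction $b$, so the restriction of $u$ to this line is not bounded near $0$, hence not usc there, and (c) fails in the direction $b$, which lies in neither hyperplane.
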